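# Five values for the crosscorrelation of $m$-sequences with Glynn type II hyperoval sequences

## 1. Traces, two-to-one powers, and the sequence $h_k$

Throughout, $n$ is odd, $Q=2^n$, and $F=\mathbb F_Q$. Exponents on $F^*$ are read modulo $Q-1$, and $0^e=0$ for an exponent $e>0$. Since $2^n\equiv 2\pmod 3$ for odd $n$, we have $\gcd(3,Q-1)=1$, so $3$ has an inverse modulo $Q-1$, written $\frac13$. For $n=3$ it is $5$, because $15\equiv1\pmod 7$.

**Definition (trace and character).** The absolute trace is $\mathrm{Tr}(x)=x+x^2+x^4+\dots+x^{2^{n-1}}\in\mathbb F_2$, and $\chi(x)=(-1)^{\mathrm{Tr}(x)}$.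

We use three textbook facts: $\mathrm{Tr}$ is additive; $\mathrm{Tr}(x^2)=\mathrm{Tr}(x)$; and $\sum_{x\in F}\chi(\lambda x)$ equals $Q$ for $\lambda=0$ and $0$ for $\lambda\neq0$. Since $n$ is odd, $\mathrm{Tr}(1)=n\cdot1=1$.

*Example.* Let $F=\mathbb F_8$ with a primitive element $\xi$ satisfying $\xi^3=\xi+1$. The minimal polynomial $x^3+x+1$ has no $x^2$ term, so $\mathrm{Tr}(\xi)=\mathrm{Tr}(\xi^2)=\mathrm{Tr}(\xi^4)=0$. Then $\mathrm{Tr}(\xi^3)=\mathrm{Tr}(\xi)+\mathrm{Tr}(1)=1$, and squaring gives $\mathrm{Tr}(\xi^6)=\mathrm{Tr}(\xi^5)=1$. The elements of trace $1$ are $1,\xi^3,\xi^5,\xi^6$.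

**Definition (o-polynomial).** A permutation polynomial $f$ of $F$ with $f(0)=0$, $f(1)=1$ is an o-polynomial if for every $s\in F$ the map sending $0$ to $0$ and $x\ne0$ to $\frac{f(x+s)+f(s)}{x}$ is a permutation of $F$.

If $f$ is an o-polynomial, then $y\mapsto f(y)+y$ is $2$-to-$1$. Indeed, for fixed $s$, the equation $f(y)+y=f(s)+s$ with $y=s+x\neq s$ says $\frac{f(x+s)+f(s)}x=1$, and exactly one $x\ne0$ satisfies this.

*Example.* For $f(x)=x^2$ the quotient is $x$ itself, so $x^2$ is an o-polynomial. Correspondingly $y^2+y$ is $2$-to-$1$.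

**Definition (Glynn type II exponent).** Put $\sigma=\frac{n+1}2$, $q=2^\sigma$ and $k=3\cdot2^\sigma+4=3q+4$.

We take as given that $x\mapsto x^k$ is an o-polynomial, so that $y\mapsto y^k+y$ is $2$-to-$1$ on $F$.

*Example.* For $n=5$: $q=8$ and $k=28$. For $n=3$: $q=4$ and $k=16\equiv2\pmod7$, which is the previous example.

**Definition (the set $M_k$ and the sequence $h_k$).** Let $M_k=F\setminus\{y^k+y:y\in F\}$. Let $h_k:F\to\mathbb F_2$ be its characteristic function: $h_k(x)=1$ if $x\in M_k$, and $h_k(x)=0$ otherwise. In particular $h_k(0)=0$. The Glynn type II hyperoval sequence is $t\mapsto h_k(\xi^t)$, of period $Q-1$, where $\xi$ is a primitive element.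

By Maschietti's theorem, $M_k$ is a cyclic difference set in $F^*$ with Singer parameters, and the sequence has ideal two-level autocorrelation. For $n\ge3$ this says that $|M_k|=2^{n-1}$ and that every element of $F^*$ other than $1$ is a quotient of two elements of $M_k$ in exactly $2^{n-2}$ ways. It is background: the proof below uses only that $y^k+y$ is $2$-to-$1$.

*Example.* For $n=3$, $y^2+y$ always has trace $0$ and takes four values, so its image is the set of all elements of trace $0$. Hence $M_k=\{1,\xi^3,\xi^5,\xi^6\}$ and $h_k=\mathrm{Tr}$. The twelve differences of distinct members of $\{0,3,5,6\}$ modulo $7$ cover each nonzero class exactly twice, and $2=2^{n-2}$. The sequence $h_k(\xi^t)$, $t=0,\dots,6$, is $1,0,0,1,0,1,1$; it agrees with its shift by one place in three positions and disagrees in four.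

**Definition (crosscorrelation).** For $s$ coprime to $Q-1$ put $h_k^{(s)}(x)=h_k(x^s)$, and for $\lambda\in F$
$$\mathcal C_s(\lambda)=C_{\mathrm{Tr},h_k^{(s)}}(\lambda)=\sum_{x\in F}(-1)^{\mathrm{Tr}(\lambda x)+h_k(x^s)} .$$

The term $x=0$ contributes $1$. The rest compares the sequence $\mathrm{Tr}(\lambda\xi^t)$, which for $\lambda\neq0$ is a shifted $m$-sequence, with the sequence $h_k(\xi^{st})$, counting agreements minus disagreements.

*Example.* For $n=3$, $s=1$ we have $h_k=\mathrm{Tr}$, so $\mathcal C_1(\lambda)=\sum_x\chi((\lambda+1)x)$. This is $8$ for $\lambda=1$ and $0$ for all other $\lambda$.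

Now the question: how irregular can this comparison be as the shift $\lambda$ varies? A conjecture in "On Periodic Correlation of Binary Sequences" proposes that for odd $n$ and $s\in\{1,\frac13\}$ at most five values occur:
$$\mathcal C_s(\lambda)\in\big\{0,\ \pm2^{\frac{n+1}2},\ \pm2^{\frac{n+3}2}\big\}\qquad\text{for all }\lambda\in F. \tag{1}$$
We shall prove that (1) is true for every odd $n$.

## 2. The fields $\mathbb F_2$ and $\mathbb F_8$ by hand

For $n=1$ we have $y^k+y=0$ for both $y$, so $M_k=\{1\}$. Then $\mathcal C_s(0)=1-1=0$ and $\mathcal C_s(1)=1+1=2=2^{(n+1)/2}$, so (1) holds.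

For $n=3$ the allowed values are $0,\pm4,\pm8$. The example above gives the values $0$ and $8$ for $s=1$, so the largest size does occur.

For $n=3$ and $s=\frac13\equiv5$ we get $\mathcal C_s(\lambda)=\sum_x\chi(\lambda x+x^5)$. Since $(x^5)^2=x^{10}=x^3$ on $\mathbb F_8$, also $\mathcal C_s(\lambda)=\sum_x\chi(\lambda x+x^3)$. Square it and write the second variable as $x+z$:
$$\mathcal C_s(\lambda)^2=\sum_{z}\chi(z^3+\lambda z)\sum_x\chi(x^2z+xz^2).$$
Since $\mathrm{Tr}(xz^2)=\mathrm{Tr}(x^2z^4)$, the inner sum is $\sum_x\chi(x^2(z+z^4))$. It is $8$ if $z^4=z$, that is, if $z\in\{0,1\}$, and $0$ otherwise. So $\mathcal C_s(\lambda)^2=8(1+\chi(1+\lambda))\in\{0,16\}$, and the values lie in $\{0,\pm4\}$.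

**From now on $n\ge3$ is odd.**

## 3. From the correlation to the sums $S(A,B,C)$

Put $r=2^{(n+1)/2}$, so $r^2=2Q$, and $\theta(x)=x^q$. Since $2\sigma=n+1$,
$$\theta^2(x)=x^{2^{n+1}}=x^2 .$$
So $\theta$ is a "square root of squaring". It generates $\mathrm{Gal}(F/\mathbb F_2)$, and its fixed field is $\mathbb F_2$. Moreover $(q+1)(q-1)=2^{n+1}-1=2(Q-1)+1\equiv1\pmod{Q-1}$, so $q+1$ is invertible modulo $Q-1$ and $x\mapsto x^{q+1}$ permutes $F$. Define
$$d_1=2q+3\equiv(q+1)^2,\qquad d_2=q+2\equiv q(q+1)\pmod{Q-1};$$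
both congruences follow from $q^2=2^{n+1}\equiv2$. For $n=5$ we get $d_1=19$, $d_2=10$. For $A,B,C\in F$ let
$$S(A,B,C)=\sum_{t\in F}\chi\big(At^{d_1}+Bt^{d_2}+Ct\big).$$

**Theorem 1.** For every $(A,B,C)\in F^3\setminus\{(0,0,0)\}$: $S(A,B,C)\in\{0,\pm2^{(n+1)/2},\pm2^{(n+3)/2}\}$.

**Corollary 2.** For $s\in\{1,\frac13\}$ and all $\lambda\in F$, statement (1) holds.

**Proof that Theorem 1 implies Corollary 2.** The purpose of this step is to remove the set $M_k$ by parametrizing its complement. Let $\nu(x)=\#\{y:y^k+y=x\}\in\{0,2\}$. If $x\in M_k$, then $\nu(x)=0$ and $(-1)^{h_k(x)}=-1$; otherwise $\nu(x)=2$ and $(-1)^{h_k(x)}=1$. So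
$$(-1)^{h_k(x)}=\nu(x)-1 .$$
For $\lambda=0$, since $x\mapsto x^s$ is a bijection, $\mathcal C_s(0)=\sum_x(\nu(x)-1)=Q-Q=0$. Let $\lambda\neq0$. Since $t^{q^2}=t^2$, we have $\theta(t^{2q+3})=t^{2q^2+3q}=t^{3q+4}$, hence
$$\mathrm{Tr}(\lambda t^{3q+4})=\mathrm{Tr}\big(\theta(\theta^{-1}(\lambda)t^{d_1})\big)=\mathrm{Tr}(\theta^{-1}(\lambda)t^{d_1}). \tag{2}$$

*The case $s=1$.* Here $\mathcal C_1(\lambda)=\sum_x\chi(\lambda x)(\nu(x)-1)=\sum_y\chi(\lambda(y^k+y))-\sum_x\chi(\lambda x)$. The last sum vanishes, so by (2) $\mathcal C_1(\lambda)=S(\theta^{-1}(\lambda),0,\lambda)$.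

*The case $s=\frac13$.* Substitute $x=z^3$:
$$\mathcal C_{1/3}(\lambda)=\sum_z\chi(\lambda z^3)(\nu(z)-1)=\sum_y\chi\big(\lambda(y^k+y)^3\big)-\sum_z\chi(\lambda z^3).$$
The last sum is $0$ because cubing permutes $F$. In characteristic $2$, $(y^k+y)^3=y^{3k}+y^{2k+1}+y^{k+2}+y^3$, and every exponent is a multiple of $3$: $3k=3(3q+4)$, $2k+1=6q+9=3(2q+3)$, $k+2=3(q+2)$. With $t=y^3$ and (2),
$$\mathcal C_{1/3}(\lambda)=\sum_t\chi\big(\lambda(t^{3q+4}+t^{2q+3}+t^{q+2}+t)\big)=S(\lambda+\theta^{-1}(\lambda),\lambda,\lambda).$$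
In both cases the triple is nonzero, because its last entry is $\lambda$. $\square$

## 4. Squaring the sum: it works for $A=0$ and stops at $A\ne0$

The first thing to try is the squaring that settled $\mathbb F_8$. Suppose $A=0$ and $B\neq0$, and put $b=\theta^{-1}(B)$. Since $t^{q+2}=\theta(t\,\theta(t))$, we have $\mathrm{Tr}(Bt^{d_2})=\mathrm{Tr}(b\,t\,\theta(t))$. Then
$$S(0,B,C)^2=\sum_z\chi\big(bz\theta(z)+Cz\big)\sum_t\chi\big(b\,t\,\theta(z)+b\,z\,\theta(t)\big).$$
The inner exponent is additive in $t$. Its trace equals $\mathrm{Tr}\big(t\,(b\theta(z)+\theta^{-1}(bz))\big)$, so the inner sum is $Q$ if $b\theta(z)=\theta^{-1}(bz)$ and $0$ otherwise. Applying $\theta$, the condition is $\theta(b)z^2=bz$, that is, $z=0$ or $z=z_0:=b/\theta(b)$. Hence $S(0,B,C)^2=Q\big(1+\chi(bz_0\theta(z_0)+Cz_0)\big)\in\{0,2Q\}$, and $S(0,B,C)\in\{0,\pm r\}$.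

Now let $A\neq0$. Since $t^{d_1}=t\cdot t^2\cdot\theta(t^2)$ is a product of three additive functions, the difference $(t+z)^{d_1}+t^{d_1}$ contains terms such as $z\,t^2\,\theta(t^2)$, which are products of two additive functions of $t$. The inner sum over $t$ is no longer the sum of an additive character. It is a quadratic sum that changes with $z$, and the squaring argument says nothing about how these sums combine. This is the point where it stops.

## 5. A sixth moment whose summands cannot be negative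

The five allowed values of $S$ are exactly the zeros of the polynomial $S^2(S^2-2Q)(S^2-8Q)$, since $r^2=2Q$ and $(2r)^2=8Q$. So consider the sum of this polynomial over all nonzero triples. If the sum is $0$ and no summand is negative, every summand is $0$ and Theorem 1 follows. This needs two inputs.

*The sum must be computable.* Expanding a power of $S$ and summing over all $A,B,C$ counts solutions of three equations in up to six variables. We need these systems to have only the obvious solutions.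

*No summand may be negative.* As a function of a real number $S$, the polynomial is negative for $2Q<S^2<8Q$. But if $S$ is an integer multiple $rw$ of $r$, then $w^2$ jumps from $1$ to $4$ and the negative range is skipped.

Here are the two inputs, proved in Sections 6 and 7–9 respectively.

**Proposition 3 (divisibility).** For all $A,B,C\in F$, $S(A,B,C)=rw$ with $w\in\mathbb Z$.

**Lemma 4 (no small solution sets).** No set $I\subset F$ with $|I|\in\{2,4,6\}$ satisfies $\sum_{x\in I}x=\sum_{x\in I}x^{d_2}=\sum_{x\in I}x^{d_1}=0$.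

The middle equation matters, even for the case $s=1$, where $B=0$. If $3\mid n$, then $\mathbb F_8\subset F$, and $2\sigma=n+1\equiv1\pmod3$ gives $\sigma\equiv2\pmod3$. So $x^q=x^4$ on $\mathbb F_8$ and $x^{d_1}=x^8x^3=x^4$ there, which is additive. Hence every set $\{0,u,v,u+v\}\subset\mathbb F_8$ with $u,v$ independent over $\mathbb F_2$ satisfies the first and the last equation. It is the three-parameter family that makes the counting clean.

**Proof of Theorem 1 from Proposition 3 and Lemma 4.**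

**Step 1: turn moments into counts.** Let $\mathcal M_m$ be the number of $(x_1,\dots,x_m)\in F^m$ with $\sum x_i=\sum x_i^{d_2}=\sum x_i^{d_1}=0$. Expanding $S^m$ and summing over $A,B,C$ by orthogonality,
$$\sum_{A,B,C}S(A,B,C)^m=Q^3\mathcal M_m. \tag{3}$$

**Step 2: compute $\mathcal M_2,\mathcal M_4,\mathcal M_6$.** Let $m\in\{2,4,6\}$, and let $I$ be the set of values that occur an odd number of times in a solution. Since $m$ is even, $|I|$ is even, and $|I|\le6$. In characteristic $2$ the values of even multiplicity cancel, so $I$ satisfies the equations of Lemma 4. Hence $I=\emptyset$. Conversely, a tuple in which every value has even multiplicity is a solution. Counting such tuples by the pattern of multiplicities gives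
$$\mathcal M_2=Q,\qquad \mathcal M_4=6\binom Q2+Q=3Q^2-2Q,$$
$$\mathcal M_6=90\binom Q3+15Q(Q-1)+Q=15Q(Q-1)(Q-2)+15Q(Q-1)+Q=15Q^3-30Q^2+16Q.$$
In $\mathcal M_6$ the three terms are the patterns $2+2+2$ (with $6!/(2!)^3=90$ arrangements for each set of three values), $4+2$ (with $15$ arrangements for each ordered pair of values) and $6$.

**Step 3: the weighted sum over nonzero triples is zero.** Since $S^2(S^2-2Q)(S^2-8Q)=S^6-10QS^4+16Q^2S^2$, equation (3) gives
$$\sum_{A,B,C}S^2(S^2-2Q)(S^2-8Q)=Q^3\big(\mathcal M_6-10Q\mathcal M_4+16Q^2\mathcal M_2\big).$$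
The bracket is $(15-30+16)Q^3+(-30+20)Q^2+16Q=Q(Q-2)(Q-8)$, so the total is $Q^4(Q-2)(Q-8)$. The triple $(0,0,0)$, where $S=Q$, contributes $Q^2(Q^2-2Q)(Q^2-8Q)=Q^4(Q-2)(Q-8)$. Hence
$$\sum_{(A,B,C)\ne(0,0,0)}S^2(S^2-2Q)(S^2-8Q)=0. \tag{4}$$

**Step 4: every summand is nonnegative.** By Proposition 3, $S=rw$ with $w\in\mathbb Z$ and $S^2=2Qw^2$, so each summand equals $8Q^3\,w^2(w^2-1)(w^2-4)$. For an integer $w$ this is $0$ when $|w|\le2$ and positive when $|w|\ge3$. By (4) all summands vanish, so $w\in\{0,\pm1,\pm2\}$ for every nonzero triple. $\square$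

The fourth moment would not have sufficed. By (3),
$$\sum_{(A,B,C)\neq(0,0,0)}S^2(S^2-2Q)=Q^3(3Q^2-2Q)-Q^4-2Q(Q^4-Q^2)=Q^3(Q-1)(Q-2)>0,$$
so $|S|>r$ does occur in the family.

## 6. Three power sums on at most six points

We prove Lemma 4. Suppose $I$ satisfies the three equations. We work in the $F$-vector space $F^I$ of functions on $I$. Let $x\in F^I$ be the coordinate function and $y=\theta(x)=x^q$. For $f\in F^I$ put $\ell(f)=\sum_If$, and write $f'=\theta(f)$ (also for constants).

**Step 1: list everything the hypotheses give.** The map $\theta$ is a field automorphism, so $\theta(\ell(f))=\ell(\theta f)$, and $\ell(f^2)=\ell(f)^2$. Also $\theta(x)=y$ and $\theta(y)=x^2$. Since $x^{d_2}=x^2y$ and $x^{d_1}=x^3y^2$, the hypotheses read $\ell(x)=\ell(x^2y)=\ell(x^3y^2)=0$. Now $x^2y=\theta(xy)$, so $\ell(xy)=0$, and squaring gives $\ell(x^2y^2)=0$. Applying $\theta$ and squaring to $\ell(x)=0$ gives $\ell(y)=\ell(x^2)=\ell(y^2)=\ell(x^4)=0$. Finally $\ell(1)=0$, since $|I|$ is even.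 Altogether,
$$\ell(1)=\ell(x)=\ell(y)=\ell(x^2)=\ell(y^2)=\ell(x^4)=\ell(xy)=\ell(x^2y)=\ell(x^2y^2)=\ell(x^3y^2)=0. \tag{5}$$

**Step 2: exclude $|I|=2$ and $|I|=4$.** For $|I|=2$, two distinct elements cannot have sum $0$. For $|I|=4$, $\ell(x)=0$ means $I=\{v,v+e,v+f,v+e+f\}$ with $e,f\ne0$ and $e\ne f$. In $\ell(xy)=\sum_{g\in\{0,e,f,e+f\}}(v+g)(v'+g')$ the terms with $v$ or $v'$ cancel, because $\sum g=\sum g'=0$ and there are four summands. What remains is $ee'+ff'+(e+f)(e'+f')=ef'+fe'$. So $0=e\theta(f)+f\theta(e)$, that is, $\theta(e/f)=e/f$. Then $e/f$ is a nonzero element of $\mathbb F_2$, so $e=f$, a contradiction.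

From here on $|I|=6$.

**Step 3: the differences of elements of $I$ span a space of dimension $4$.** Let $D$ be the $\mathbb F_2$-span of these differences. The subsets of $I$ of even size form an $\mathbb F_2$-space of dimension $5$ under symmetric difference, generated by the two-element subsets, and $D$ is the image of the linear map $J\mapsto\sum_{x\in J}x$ on it. The kernel contains $\emptyset$ and $I$. It contains no two-element set. If it contained a four-element set $J$, then the two-element set $I\setminus J$ would also have sum $0$, which is impossible. So the kernel has dimension $1$ and $\dim D=4$. (For $n=3$ this already contradicts $D\subset\mathbb F_8$.)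

**Step 4: bound the kernels of polynomials in $\theta$.** We need a substitute for "a polynomial of degree $d$ has at most $d$ roots". Let $L=\sum_{j=0}^dc_j\theta^j$ be a formal expression with $c_j\in F$ and $c_d\ne0$. The claim is
$$\dim_{\mathbb F_2}\{x\in F:L(x)=0\}\le d. \tag{6}$$
*Example.* For $n=3$ the expression $\theta^3+1$ is not zero formally, but it is the zero map on $\mathbb F_8$. Its kernel has dimension $3=d$, in agreement with (6).

We prove (6) by induction on $d$. For $d=0$ the map is multiplication by $c_0\ne0$, which is injective. Let $d\ge1$. If the kernel is $0$ there is nothing to prove, so let $0\neq v\in\ker L$. Then $L(vx)=\sum_jf_j\theta^j(x)$ with $f_j=c_j\theta^j(v)$; here $f_d\ne0$ and $\sum_jf_j=L(v)=0$. Put $b_j=\sum_{i\le j}f_i$ for $0\le j\le d-1$. Then $b_{d-1}=f_0+\dots+f_{d-1}=f_d\neq0$ in characteristic $2$. With $L_1=\sum_{j=0}^{d-1}b_j\theta^j$,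
$$L_1(\theta+1)=b_0+\sum_{j=1}^{d-1}(b_{j-1}+b_j)\theta^j+b_{d-1}\theta^d=\sum_{j=0}^df_j\theta^j .$$
So $L(vx)=L_1(\theta(x)+x)$. The $\mathbb F_2$-linear map $x\mapsto\theta(x)+x$ has kernel $\mathbb F_2$ and sends $\{x:L(vx)=0\}$ into $\ker L_1$. Since $x\mapsto vx$ is a bijection of $F$, this gives $\dim\ker L\le1+\dim\ker L_1\le1+(d-1)$.

**Step 5: find a basis of $K=\ker\ell$.** The space $K\subset F^I$ has dimension $5$, and by (5) it contains $1,x,y,x^2,y^2$. We claim that these five functions form a basis of $K$. Suppose $c_0+c_1x+c_2y+c_3x^2+c_4y^2=0$ on $I$. Since $y=\theta(x)$, $x^2=\theta^2(x)$, $y^2=\theta^3(x)$, the additive map $L=c_1+c_2\theta+c_3\theta^2+c_4\theta^3$ satisfies $c_0+L(x)=0$ on $I$. So $L$ vanishes on all differences, hence on $D$, which has dimension $4$. By (6) a formally nonzero $L$ of degree at most $3$ has a kernel of dimension at most $3$. So $c_1=\dots=c_4=0$, and then $c_0=0$.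

**Step 6: expand $xy$ and extract relations.** By (5), $xy\in K$, so there are constants $a_1,\dots,a_5\in F$ with
$$xy=a_1x^2+a_2y^2+a_3x+a_4y+a_5\qquad\text{on }I. \tag{7}$$
Put
$$P=\ell(x^3),\qquad R=\ell(xy^2),\qquad V=\ell(x^3y),$$
so that $P'=\ell(y^3)$, $R'=\ell(x^4y)$, $V'=\ell(x^2y^3)$. Multiply (7) by $x$, by $y$, by $x^2$ and by $x^2y$, apply $\ell$ each time, and delete the sums that vanish by (5):
$$0=a_1P+a_2R,\qquad R=a_2P',\qquad V=a_3P,\qquad 0=a_1R'+a_2V'+a_3V. \tag{8}$$
For instance, the last one starts from $\ell(x^3y^2)=a_1\ell(x^4y)+a_2\ell(x^2y^3)+a_3\ell(x^3y)+a_4\ell(x^2y^2)+a_5\ell(x^2y)$, whose left side is $0$ by hypothesis.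

**Step 7: $P\neq0$.** If $P=0$, then $R=a_2P'=0$. The functional $g\mapsto\ell(xg)$ takes the values $\ell(x),\ell(x^2),\ell(xy),P,R$ on the basis $1,x,y,x^2,y^2$ of $K$, and all of these are $0$. So it vanishes on $\ker\ell$ and is a multiple $\mu\ell$ of $\ell$. Then $\sum_I(x-\mu)g=0$ for every $g\in F^I$, so $x=\mu$ on $I$. This is impossible for six distinct points.

**Step 8: eliminate the coefficients.** By (8), $a_2=R/P'$, $a_1=a_2R/P=R^2/(PP')$ and $a_3=V/P$. Insert these in the last relation of (8) and multiply by $PP'$: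
$$R^2R'+PRV'+P'V^2=0. \tag{9}$$

**Step 9: the case $R\neq0$ contradicts $\mathrm{Tr}(1)=1$.** Put $X=\dfrac{PV'}{RR'}$. Since $\theta^2$ is squaring, $\theta(V')=V^2$ and $\theta(R')=R^2$, so $\theta(X)=\dfrac{P'V^2}{R'R^2}$. Dividing (9) by $R^2R'$ gives $1+X+\theta(X)=0$. As $\mathrm{Tr}(\theta(X))=\mathrm{Tr}(X)$, taking traces gives $\mathrm{Tr}(1)=0$, which is false for odd $n$.

**Step 10: the case $R=0$ contradicts that $x^{q+1}$ is a permutation.** Now (9) gives $P'V^2=0$, so $V=0$, and hence $a_1=a_2=a_3=0$. So $xy=a_4y+a_5$ on $I$. Apply $\theta$: $x^2y=a_4'x^2+a_5'$. Multiply by $x$ and apply $\ell$: $V=a_4'P+a_5'\ell(x)=a_4'P$. Since $V=0\ne P$, we get $a_4=0$. Then $x^{q+1}=xy=a_5$ at six distinct points, although $x\mapsto x^{q+1}$ permutes $F$. This contradiction proves Lemma 4. $\square$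

## 7. Gauss sums turn divisibility into binary digits

It remains to prove Proposition 3. This section reduces it to a statement about binary digits.

**Definition (2-adic setting).** Let $\mathcal O=\mathbb Z_2[\zeta_{Q-1}]$. It is unramified over $\mathbb Z_2$ with residue field $\mathcal O/2\mathcal O=F$. Let $v$ be its valuation with $v(2)=1$; an element is a unit exactly when its residue in $F$ is nonzero. The Teichmüller lift $\omega:F\to\mathcal O$ sends $0$ to $0$ and $x\neq0$ to the unique $(Q-1)$-th root of unity with residue $x$; it is multiplicative. We set $0^0=1$. For $0\le j\le Q-2$ put $g(j)=\sum_{x\neq0}\chi(x)\omega(x)^{-j}$, and let $\mathrm{wt}(j)$ be the sum of the binary digits of $j$.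

*Example.* On $\mathbb F_8$ put $\zeta=\omega(\xi)$. For $j\ne0$, $\sum_{x\ne0}\omega(x)^{-j}=0$, so $g(j)$ is twice the sum of $\omega(x)^{-j}$ over the $x\ne0$ with $\chi(x)=1$, which are $\xi,\xi^2,\xi^4$. Thus $g(1)=2(\zeta^{-1}+\zeta^{-2}+\zeta^{-4})$; the bracket has residue $\mathrm{Tr}(\xi^{-1})=\mathrm{Tr}(\xi^6)=1$, so $v(g(1))=1$. And $g(3)=2(\zeta^{-3}+\zeta^{-6}+\zeta^{-12})=2(\zeta^4+\zeta+\zeta^2)$; the bracket has residue $\mathrm{Tr}(\xi)=0$, so $v(g(3))\ge2=\mathrm{wt}(3)$.

**Lemma 5.** $v(g(j))\ge\mathrm{wt}(j)$ for $0\le j\le Q-2$.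

This is part of Stickelberger's theorem. Here is a direct proof.

**Step 1: weight $0$ and weight $1$.** We have $g(0)=-1$. For $j\ne0$, $\sum_{x\neq0}\omega(x)^{-j}=0$, so $g(j)=\sum_{x\ne0}(\chi(x)-1)\omega(x)^{-j}\in2\mathcal O$.

**Step 2: split off digits.** Let $a,b\ge1$ with $a+b\le Q-2$ have no common binary digit $1$. Put $J=\sum_{x\ne0,1}\omega(x)^{-a}\omega(1+x)^{-b}$. We claim
$$g(a)g(b)=J\,g(a+b). \tag{10}$$
Expand $g(a)g(b)=\sum_{x,y\ne0}\chi(x+y)\omega(x)^{-a}\omega(y)^{-b}$ by the value $z=x+y$. The terms with $z=0$ have $y=x$ and contribute $\sum_{x\ne0}\omega(x)^{-a-b}=0$, as $0<a+b<Q-1$. For $z\ne0$ write $x=zx_1$, $y=z(1+x_1)$ with $x_1\ne0,1$. These terms contribute $\sum_{z\ne0}\chi(z)\omega(z)^{-a-b}\cdot J=g(a+b)J$.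

**Step 3: $J$ is a unit.** In the residue field, $x^{-a}=x^{Q-1-a}$ for $x\ne0$. Since $Q-1-a>0$ and $Q-1-b>0$, the points $x=0,1$ may be added at no cost:
$$J\equiv\sum_{x\in F}x^{Q-1-a}(1+x)^{Q-1-b}=\sum_{m=0}^{Q-1-b}\binom{Q-1-b}m\sum_{x\in F}x^{Q-1-a+m}.$$
For an exponent $e>0$, $\sum_{x\in F}x^e$ is $-1=1$ if $(Q-1)\mid e$, and $0$ otherwise. Here $0<Q-1-a+m<2(Q-1)$, so only $m=a$ contributes, and $a\le Q-1-b$. So $J\equiv\binom{Q-1-b}a$. The digits $1$ of $Q-1-b$ are at the places where $b$ has digit $0$, and these include the digits $1$ of $a$. So by Lucas' theorem the binomial coefficient is odd, and $J$ is a unit.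

**Step 4: induct on the weight.** By (10), $v(g(a+b))=v(g(a))+v(g(b))$. If $\mathrm{wt}(j)\ge2$, write $j=2^i+j_1$, where $2^i$ is one of the digits. Then $v(g(j))=v(g(2^i))+v(g(j_1))\ge1+(\mathrm{wt}(j)-1)$. $\square$

**Expansion of $\chi$.** The aim is to write $\chi(y)$ as a polynomial in $\omega(y)$ that is also correct at $y=0$. Put $e_0=1$, $e_j=g(j)/(Q-1)$ for $1\le j\le Q-2$, and $e_{Q-1}=-Q/(Q-1)$. Then
$$\chi(y)=\sum_{j=0}^{Q-1}e_j\,\omega(y)^j\quad(y\in F),\qquad v(e_j)\ge\mathrm{wt}(j)\quad(0\le j\le Q-1). \tag{11}$$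
For $y\ne0$, Fourier inversion on $F^*$ gives $\chi(y)=\frac1{Q-1}\sum_{j=0}^{Q-2}g(j)\omega(y)^j$. Its constant coefficient is $\frac{g(0)}{Q-1}=-\frac1{Q-1}=e_0+e_{Q-1}$, and $\omega(y)^{Q-1}=1$, so (11) holds. For $y=0$ only $e_0=1$ remains. The valuations follow from Lemma 5, since $Q-1$ is odd, together with $v(e_0)=0$ and $v(e_{Q-1})=n=\mathrm{wt}(Q-1)$.

**Expansion of $S$.** Use (11) for each factor of $\chi(At^{d_1})\chi(Bt^{d_2})\chi(Ct)$:
$$S(A,B,C)=\sum_{a,b,c=0}^{Q-1}e_ae_be_c\,\omega(A)^a\omega(B)^b\omega(C)^c\sum_{t\in F}\omega(t)^E,\qquad E=d_1a+d_2b+c.$$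
The inner sum is $Q$ if $E=0$, that is, if $a=b=c=0$. It is $Q-1$ if $E>0$ and $(Q-1)\mid E$, and it is $0$ otherwise. The term with $E=0$ has valuation $n\ge\frac{n+1}2$. Every other nonzero term has valuation at least $\mathrm{wt}(a)+\mathrm{wt}(b)+\mathrm{wt}(c)$. Since $S$ is an integer, Proposition 3 follows from the next lemma.

**Lemma 6.** If $0\le a,b,c\le Q-1$ are not all $0$ and $(Q-1)\mid d_1a+d_2b+c$, then $\mathrm{wt}(a)+\mathrm{wt}(b)+\mathrm{wt}(c)\ge\frac n2$, hence $\ge\frac{n+1}2$.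

The final "hence" holds because the left side is an integer and $n$ is odd.

## 8. Carries, and why counting digits gives only $n/3$

**Step 1: write the congruence column by column.** Let $a_i,b_i,c_i$ ($i\in\mathbb Z/n$) be the binary digits of $a,b,c$. Modulo $Q-1$, multiplication by $2^m$ rotates digits: $2^ma\equiv\sum_ia_{i-m}2^i$. Since $d_1=2^{\sigma+1}+2+1$ and $d_2=2^\sigma+2$, put
$$N_i=a_i+a_{i-1}+a_{i-\sigma-1}+b_{i-\sigma}+b_{i-1}+c_i,\qquad Z=\sum_{i=0}^{n-1}N_i2^i .$$
Then $Z\equiv d_1a+d_2b+c\equiv0\pmod{Q-1}$, and $Z>0$ because some digit is $1$. So $Z=m(Q-1)$ with $m\ge1$.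

**Step 2: define the carries.** The number $Q-1$ has all digits $1$, so we compare each column $N_i$ with $1$. Put $\gamma_{-1}=m-1$ and, for $1\le j\le n$,
$$\gamma_{j-1}=2^{-j}\Big(\gamma_{-1}+\sum_{i<j}2^i(N_i-1)\Big).$$
*Integrality and periodicity.* We have
$$\gamma_{-1}+\sum_{i=0}^{n-1}2^i(N_i-1)=(m-1)+m(Q-1)-(Q-1)=(m-1)2^n .$$
The right side and the terms with $i\ge j$ are divisible by $2^j$, so $\gamma_{-1}+\sum_{i<j}2^i(N_i-1)$ is divisible by $2^j$ and $\gamma_{j-1}\in\mathbb Z$. For $j=n$ we get $\gamma_{n-1}=m-1=\gamma_{-1}$. So the $\gamma_i$ are indexed by $\mathbb Z/n$, and by definition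
$$N_i+\gamma_{i-1}=1+2\gamma_i\qquad(i\in\mathbb Z/n).$$
*Sign.* We have $\gamma_{-1}\ge0$. If $\gamma_{i-1}\ge0$, then $2\gamma_i\ge-1$, so $\gamma_i\ge0$ because it is an integer. So all carries are nonnegative integers.

**Step 3: re-index so that all shifts are short.** Since $2\sigma\equiv1\pmod n$, $\sigma$ is invertible modulo $n$. Write $i=\sigma\rho$ with $\rho\in\mathbb Z/n$. Then $i-1$, $i-\sigma$, $i-\sigma-1$ correspond to $\rho-2$, $\rho-1$, $\rho-3$. Let $\alpha_\rho,\kappa_\rho$ be the digits of $a,c$ at $\rho$, let $\beta_\rho$ be the digit of $b$ at $\rho-1$, and let $\gamma_\rho$ be the carry at $\rho$. The columns become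
$$\alpha_\rho+\alpha_{\rho-2}+\alpha_{\rho-3}+\beta_\rho+\beta_{\rho-1}+\kappa_\rho+\gamma_{\rho-2}=1+2\gamma_\rho. \tag{12}$$

*Example.* Let $n=3$, so $d_1=11$, $d_2=6$, $\sigma=2$, and take $a=0$, $b=c=1$: $6+1=7$. Here $\kappa_0=1$, $\beta_1=1$, all other digits are $0$, and $m=1$. The columns $\rho=0,1,2$ contain $\kappa_0$, $\beta_1$, and $\beta_1$ again, so each equals $1$ and all carries are $0$. The weight is $2=\frac{n+1}2$, so Lemma 6 is sharp here.

**Step 4: sum the columns.** Let $\Sigma_\alpha,\Sigma_\beta,\Sigma_\kappa,\Sigma_\gamma$ be the sums over a period. They satisfy $\Sigma_\alpha+\Sigma_\beta+\Sigma_\kappa=\mathrm{wt}(a)+\mathrm{wt}(b)+\mathrm{wt}(c)$. Summing (12) gives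
$$\Sigma_\gamma=3\Sigma_\alpha+2\Sigma_\beta+\Sigma_\kappa-n. \tag{13}$$

The obvious use of (13) is $\Sigma_\gamma\ge0$. It yields $3(\Sigma_\alpha+\Sigma_\beta+\Sigma_\kappa)\ge n$, so the weight is at least $n/3$. This falls short of $n/2$, and the loss is due to the digits of $a$, each of which feeds three columns.

The weight $n/3$ itself is impossible, for a local reason. In that case (13) forces $\Sigma_\beta=\Sigma_\kappa=\Sigma_\gamma=0$, so $\alpha_\rho+\alpha_{\rho-2}+\alpha_{\rho-3}=1$ for all $\rho$. Choose $\rho$ with $\alpha_\rho=1$. Column $\rho+1$ says that one of $\alpha_{\rho+1},\alpha_{\rho-1},\alpha_{\rho-2}$ is $1$. But $\alpha_{\rho+1}=1$ makes column $\rho+3$, which contains $\alpha_{\rho+1}+\alpha_\rho$, at least $2$; $\alpha_{\rho-1}=1$ makes column $\rho+2$ at least $2$; and $\alpha_{\rho-2}=1$ makes column $\rho$ at least $2$. So digits of $a$ that save weight now overload columns a few places later, and the overload costs carries. We need an accounting of this.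

**Step 5: state exactly what must be proved.** By (13), $2(\Sigma_\alpha+\Sigma_\beta+\Sigma_\kappa)-n=\Sigma_\gamma+\Sigma_\kappa-\Sigma_\alpha$. So Lemma 6 is equivalent to
$$\sum_{\rho\in\mathbb Z/n}(\gamma_\rho+\kappa_\rho-\alpha_\rho)\ge0. \tag{14}$$
Single terms can equal $-1$, namely when $\alpha_\rho=1$ and $\gamma_\rho=\kappa_\rho=0$. So (14) is not true term by term.

## 9. A potential function on the loads of the next three columns

To prove (14) we look for a function $U$ of the "state" at $\rho$ whose increase from $\rho$ to $\rho+1$ is at most $\gamma_{\rho+1}+\kappa_{\rho+1}-\alpha_{\rho+1}$. Around the cycle the increases sum to $0$, and (14) follows.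

**Step 1: choose the state.** Column $\rho+j$ in (12) receives contributions from digits and carries with index at most $\rho$. Let $p_j(\rho)$ be the part of column $\rho+j$ committed in this way, for $j=1,2,3$:
$$p(\rho)=\big(\alpha_{\rho-1}+\alpha_{\rho-2}+\beta_\rho+\gamma_{\rho-1},\ \ \alpha_\rho+\alpha_{\rho-1}+\gamma_\rho,\ \ \alpha_\rho\big)\in\mathbb Z_{\ge0}^3 .$$
Write $p(\rho)=(p_1,p_2,p_3)$, and let $\alpha,\beta,\kappa,\gamma$ be the values at $\rho+1$. Then (12) at $\rho+1$ and the definition of $p(\rho+1)$ say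
$$p_1+\alpha+\beta+\kappa=1+2\gamma,\qquad p(\rho+1)=(p_2+\beta,\ p_3+\alpha+\gamma,\ \alpha). \tag{15}$$
The state moves one place forward: the new digits and the new carry are added to the loads.

**Step 2: define the potential.** Write $xyz$ for $(x,y,z)$. Let $\mathcal L\subset\mathbb Z_{\ge0}^3$ be the following set of eleven points, with a value $u$ on each.

| $s$ | $000$ | $100$ | $110$ | $011$ | $231$ | $320$ | $441$ | $121$ | $210$ | $331$ | $530$ |
|---|---|---|---|---|---|---|---|---|---|---|---|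
| $u(s)$ | $0$ | $0$ | $0$ | $-1$ | $-1$ | $-1$ | $-1$ | $-2$ | $-2$ | $-2$ | $1$ |

For $p\in\mathbb Z_{\ge0}^3$ let
$$U(p)=\min\{u(s)+|p-s|:\ s\in\mathcal L,\ s\le p\},$$
where $|\cdot|$ is the coordinate sum and $\le$ is coordinatewise. Since $000\in\mathcal L$, the minimum is over a nonempty set.

To recover the table, think of a step with digits $\alpha,\beta,\kappa$ as costing $\kappa+\gamma-\alpha$, and start at $000$ with total cost $0$. By (15), naming a step by the digits that equal $1$ (and $\varnothing$ if there are none), one finds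

* $000\xrightarrow{\alpha}011\xrightarrow{\alpha}121\xrightarrow{\varnothing}210$ with running totals $-1,-2,-2$;
* $121\xrightarrow{\alpha\beta}331\xrightarrow{\varnothing}320$ with totals $-2,-1$, and $331\xrightarrow{\alpha\beta}441\xrightarrow{\beta}530$ with totals $-1,1$;
* $000\xrightarrow{\beta}100$ with total $0$; $011\xrightarrow{\kappa}110$ with total $0$; $121\xrightarrow{\alpha\kappa}231$ with total $-1$.

So each $u(s)$ is the total cost of an actual walk from $000$ to $s$. Consequently, every function whose increase along each step is at most the cost, and whose value at $000$ is $0$, is at most $u(s)$ at $s$. The formula for $U$ adds the rule that raising a load by $1$ costs at most $1$.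

**Step 3: two properties of $U$.**

**Lemma 7.** (i) $U(p+\delta)\le U(p)+|\delta|$ for $p,\delta\in\mathbb Z_{\ge0}^3$. (ii) If $\alpha,\beta\in\{0,1\}$, $T=p_1+\alpha+\beta$ is odd, $\gamma=\frac{T-1}2$ and $p^+=(p_2+\beta,\,p_3+\alpha+\gamma,\,\alpha)$, then $U(p^+)\le U(p)+\gamma-\alpha$.

*Proof of (i).* If $s\le p$ attains the minimum for $p$, then $s\le p+\delta$ and $u(s)+|p+\delta-s|=U(p)+|\delta|$.

*Reduction of (ii) to finitely many cases.* There are infinitely many $p$, since carries are not bounded in advance. The purpose here is to replace $p$ by $s$ or by $s+e_1$, where $s\in\mathcal L$ and $e_1=(1,0,0)$. Let $U(p)=u(s)+|\delta|$ with $p=s+\delta$, write $\delta_1=2j+\varepsilon$ with $\varepsilon\in\{0,1\}$, and put $\tilde s=s+\varepsilon e_1$. The number $T-2j=\tilde s_1+\alpha+\beta$ is odd and nonnegative, hence at least $1$. So the step $(\alpha,\beta)$ is also allowed at $\tilde s$, with $\tilde\gamma=\gamma-j\ge0$, and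
$$p^+=\tilde s^{\,+}+(\delta_2,\ \delta_3+j,\ 0).$$
Suppose we know that
$$U(\tilde s^{\,+})\le u(s)+\varepsilon+\tilde\gamma-\alpha. \tag{16}$$
Then (i) gives
$$U(p^+)\le u(s)+\varepsilon+(\gamma-j)-\alpha+\delta_2+(\delta_3+j)=u(s)+\varepsilon+\delta_2+\delta_3+\gamma-\alpha\le U(p)+\gamma-\alpha,$$
because $\varepsilon\le\delta_1$. Two unused pairs, raised in column $\rho+1$ and carried into column $\rho+3$, are thus accounted for exactly: $j$ pairs cost $j$ as carry and arrive as load $j$. So (ii) follows once (16) is checked for each $s\in\mathcal L$, both for $\tilde s=s$ with value $u(s)$ and for $\tilde s=s+e_1$ with value $u(s)+1$, and for the two allowed steps in each case.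

*The finite check.* The allowed steps are $\alpha$ and $\beta$ if the first coordinate of $\tilde s$ is even, and $\varnothing$ and $\alpha\beta$ if it is odd. An entry such as "$\alpha$: $011$, $-1\le-1$" gives the step, the point $\tilde s^{\,+}$, an upper bound for $U(\tilde s^{\,+})$, and the right side of (16). For $\tilde s^{\,+}\in\mathcal L$ the upper bound is $u(\tilde s^{\,+})$. Six other points occur, with
$$U(021)\le u(011)+1=0,\qquad U(221)\le u(121)+1=-1,\qquad U(420)\le u(320)+1=0,$$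
$$U(430)\le u(320)+2=1,\qquad U(551)\le u(441)+2=1,\qquad U(341)\le u(331)+1=-1 .$$

| $s$ | $\tilde s$ (value) | first step | second step |
|---|---|---|---|
| $000$ | $000\ (0)$ | $\alpha$: $011$, $-1\le-1$ | $\beta$: $100$, $0\le0$ |
| | $100\ (1)$ | $\varnothing$: $000$, $0\le1$ | $\alpha\beta$: $121$, $-2\le1$ |
| $100$ | $100\ (0)$ | $\varnothing$: $000$, $0\le0$ | $\alpha\beta$: $121$, $-2\le0$ |
| | $200\ (1)$ | $\alpha$: $021$, $0\le1$ | $\beta$: $110$, $0\le2$ |
| $110$ | $110\ (0)$ | $\varnothing$: $100$, $0\le0$ | $\alpha\beta$: $221$, $-1\le0$ |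
| | $210\ (1)$ | $\alpha$: $121$, $-2\le1$ | $\beta$: $210$, $-2\le2$ |
| $011$ | $011\ (-1)$ | $\alpha$: $121$, $-2\le-2$ | $\beta$: $210$, $-2\le-1$ |
| | $111\ (0)$ | $\varnothing$: $110$, $0\le0$ | $\alpha\beta$: $231$, $-1\le0$ |
| $231$ | $231\ (-1)$ | $\alpha$: $331$, $-2\le-1$ | $\beta$: $420$, $0\le0$ |
| | $331\ (0)$ | $\varnothing$: $320$, $-1\le1$ | $\alpha\beta$: $441$, $-1\le1$ |
| $320$ | $320\ (-1)$ | $\varnothing$: $210$, $-2\le0$ | $\alpha\beta$: $331$, $-2\le0$ |
| | $420\ (0)$ | $\alpha$: $231$, $-1\le1$ | $\beta$: $320$, $-1\le2$ |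
| $441$ | $441\ (-1)$ | $\alpha$: $441$, $-1\le0$ | $\beta$: $530$, $1\le1$ |
| | $541\ (0)$ | $\varnothing$: $430$, $1\le2$ | $\alpha\beta$: $551$, $1\le2$ |
| $121$ | $121\ (-2)$ | $\varnothing$: $210$, $-2\le-2$ | $\alpha\beta$: $331$, $-2\le-2$ |
| | $221\ (-1)$ | $\alpha$: $231$, $-1\le-1$ | $\beta$: $320$, $-1\le0$ |
| $210$ | $210\ (-2)$ | $\alpha$: $121$, $-2\le-2$ | $\beta$: $210$, $-2\le-1$ |
| | $310\ (-1)$ | $\varnothing$: $110$, $0\le0$ | $\alpha\beta$: $231$, $-1\le0$ |
| $331$ | $331\ (-2)$ | $\varnothing$: $320$, $-1\le-1$ | $\alpha\beta$: $441$, $-1\le-1$ |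
| | $431\ (-1)$ | $\alpha$: $341$, $-1\le0$ | $\beta$: $430$, $1\le1$ |
| $530$ | $530\ (1)$ | $\varnothing$: $320$, $-1\le3$ | $\alpha\beta$: $441$, $-1\le3$ |
| | $630\ (2)$ | $\alpha$: $341$, $-1\le4$ | $\beta$: $430$, $1\le5$ |

As a sample, take $s=441$ and $\tilde s=541$ with value $0$ and step $\alpha\beta$. Here $T=7$, $\gamma=3$, $\tilde s^{\,+}=(4+1,\,1+1+3,\,1)=551$, and the right side of (16) is $0+3-1=2$. All inequalities hold, so (ii) is proved. $\square$

**Step 4: go around the cycle.** In the actual step from $p(\rho)$ to $p(\rho+1)$, first add $\kappa_{\rho+1}$ to the first coordinate of $p(\rho)$. By (i), $U$ grows by at most $\kappa_{\rho+1}$. By (15) the resulting point satisfies the hypothesis of (ii) with the actual $\alpha,\beta,\gamma$ at $\rho+1$, and $p^+=p(\rho+1)$. So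
$$U(p(\rho+1))\le U(p(\rho))+\kappa_{\rho+1}+\gamma_{\rho+1}-\alpha_{\rho+1}.$$
Summing over $\rho\in\mathbb Z/n$, the values of $U$ cancel and $0\le\Sigma_\kappa+\Sigma_\gamma-\Sigma_\alpha$, which is (14). This proves Lemma 6, and with it Proposition 3. Together with Lemma 4, Section 5 gives Theorem 1, and Section 3 gives Corollary 2: the conjecture holds for all odd $n$. $\square$

## 10. Value distribution, a cyclic code, and sharpness for $s=1$

The following complements are not needed for the theorem; $n\ge3$ throughout.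

**Proposition 8 (exact distribution).** Let $\mathcal N_j$ be the number of triples $(A,B,C)\neq(0,0,0)$ with $S=j\,2^{(n+1)/2}$. Then
$$\mathcal N_0=\tfrac{(Q-1)(9Q^2+6Q+16)}{16},\quad \mathcal N_{\pm1}=Q(Q-1)(5Q+8)\Big(\tfrac1{24}\pm\tfrac1{12r}\Big),\quad \mathcal N_{\pm2}=Q(Q-1)(Q-2)\Big(\tfrac1{96}\pm\tfrac1{24r}\Big).$$

**Proof.** Four moments determine the four numbers with $j\neq0$. We have $\mathcal M_1=1$. For $\mathcal M_3$, append $x_4=0$: by Lemma 4, as in Section 5, all values of the $4$-tuple have even multiplicity. So either $x_1=x_2=x_3=0$, or exactly one of them is $0$ and the other two are equal and nonzero. Hence $\mathcal M_3=3(Q-1)+1=3Q-2$. By (3), after subtracting the triple $(0,0,0)$, the sums over nonzero triples are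
$$\sum S=Q^3-Q,\quad\sum S^2=Q^4-Q^2,\quad\sum S^3=3Q^3(Q-1),\quad\sum S^4=3Q^4(Q-1).$$
With $S=rw$ and $r^2=2Q$, the even moments give
$$\mathcal N_1+\mathcal N_{-1}+4(\mathcal N_2+\mathcal N_{-2})=\tfrac{Q(Q^2-1)}2,\qquad \mathcal N_1+\mathcal N_{-1}+16(\mathcal N_2+\mathcal N_{-2})=\tfrac{3Q^2(Q-1)}4 .$$
Subtracting, $12(\mathcal N_2+\mathcal N_{-2})=\frac{Q(Q-1)(Q-2)}4$. So $\mathcal N_2+\mathcal N_{-2}=\frac{Q(Q-1)(Q-2)}{48}$, and then $\mathcal N_1+\mathcal N_{-1}=\frac{Q(Q-1)(5Q+8)}{12}$. The odd moments give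
$$(\mathcal N_1-\mathcal N_{-1})+2(\mathcal N_2-\mathcal N_{-2})=\tfrac{Q(Q^2-1)}r,\qquad(\mathcal N_1-\mathcal N_{-1})+8(\mathcal N_2-\mathcal N_{-2})=\tfrac{3Q^2(Q-1)}{2r},$$
so $\mathcal N_2-\mathcal N_{-2}=\frac{Q(Q-1)(Q-2)}{12r}$ and $\mathcal N_1-\mathcal N_{-1}=\frac{Q(Q-1)(5Q+8)}{6r}$. Half sums and half differences give $\mathcal N_{\pm1},\mathcal N_{\pm2}$. Finally
$$\mathcal N_0=Q^3-1-\tfrac{Q(Q-1)(5Q+8)}{12}-\tfrac{Q(Q-1)(Q-2)}{48}=\tfrac{(Q-1)(27Q^2+18Q+48)}{48}. \qquad\square$$

*Check for $n=3$.* Here $Q=8$, $r=4$, and the formula gives $\mathcal N_2=7$, $\mathcal N_{-2}=0$. Directly: $d_1=11\equiv4\pmod7$ and $\mathrm{Tr}(At^4)=\mathrm{Tr}(A^2t)$, so $S(A,0,C)=8$ for the seven triples with $B=0$ and $A^2=C\ne0$. For $B=0$ and $A^2\neq C$ the sum is $0$. For $B\ne0$ we have $S(A,B,C)=S(0,B,C+A^2)\in\{0,\pm4\}$ by Section 4.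

**Proposition 9 (coding form).** The binary cyclic code of length $2^n-1$ with zeros $\xi,\xi^{q+1},\xi^{2q+3}$, for a primitive element $\xi$, has minimum distance at least $7$.

**Proof.** Suppose there is a nonzero word of weight at most $6$. Its locators form a nonempty set $I_0\subset F^*$ with $\sum x=\sum x^{q+1}=\sum x^{d_1}=0$. Since $d_2\equiv q(q+1)$, $\sum x^{d_2}=\theta\big(\sum x^{q+1}\big)=0$. If $|I_0|$ is odd, adjoin $0$, which changes no sum. The result has size $2$, $4$ or $6$ and contradicts Lemma 4. $\square$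

**Proposition 10 (sharpness for $s=1$).** If $3\mid n$, there is $\lambda\neq0$ with $|C_{\mathrm{Tr},h_k}(\lambda)|=2^{(n+3)/2}$.

**Proof.**

**Step 1: express all relevant sums by one function.** Let $W(b)=\sum_t\chi(t^{d_1}+bt)$. Since $d_1\equiv(q+1)^2$ is invertible modulo $Q-1$, $t\mapsto t^{d_1}$ permutes $F$ and $W(0)=0$. Substituting $t\mapsto A^{-1/d_1}t$ gives $S(A,0,C)=W(CA^{-1/d_1})$ for $A\neq0$. By Section 3, for $\lambda\ne0$,
$$\mathcal C_1(\lambda)=S(\lambda^{1/q},0,\lambda)=W\big(\lambda^{1-1/(qd_1)}\big)=W\big(\lambda^{(k-1)/k}\big),$$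
because $qd_1=2q^2+3q\equiv4+3q=k$. Both $k\equiv qd_1$ and $k-1=3(q+1)$ are invertible modulo $Q-1$, so $\lambda\mapsto\lambda^{(k-1)/k}$ permutes $F^*$. It therefore suffices to find $b\ne0$ with $|W(b)|=2^{(n+3)/2}$.

**Step 2: if all $|W(b)|\le r$, a count is too small.** Suppose $|W(b)|\le r$ for all $b$. By Proposition 3, $W(b)\in\{0,\pm r\}$, so $W^4=2QW^2$. By orthogonality $\sum_bW(b)^2=Q\cdot Q$, since only pairs with $t_1=t_2$ survive. Thus $\sum_bW(b)^4=2Q^3$. Let $\mathcal M'$ be the number of $(x_1,\dots,x_4)\in F^4$ with $\sum x_i=\sum x_i^{d_1}=0$. For $A=0$ only $C=0$ contributes to the sum below, and for each $A\ne0$ the map $C\mapsto CA^{-1/d_1}$ is a bijection. So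
$$Q^2\mathcal M'=\sum_{A,C}S(A,0,C)^4=Q^4+(Q-1)2Q^3,\qquad \mathcal M'=3Q^2-2Q .$$
This is exactly the number of $4$-tuples in which every value has even multiplicity, and all of those are solutions. So there are no others.

**Step 3: exhibit another solution.** By the computation in Section 5, $x^{d_1}=x^4$ on $\mathbb F_8\subset F$. So $(0,u,v,u+v)$, with $u,v\in\mathbb F_8$ independent over $\mathbb F_2$, is a solution with four distinct entries, a contradiction. So some $b$ has $|W(b)|>r$. Since $W(0)=0$, $b\ne0$, and Theorem 1 gives $|W(b)|=2^{(n+3)/2}$. $\square$
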